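\title{Koerwien's theory and REF are incomparable under Borel reducibility}

\begin{abstract}
We show that the isomorphism relations on the countable models of Koerwien's theory $K$ and of the theory $\mathrm{REF}$ of binary refining equivalence relations are incomparable under Borel reducibility. To each countable group $S$ and each $\ell\in\{0,\omega\}$ we attach a Borel equivalence relation $R_{S,\ell}$, and we determine for which $S$ and $\ell$ it reduces to $K$ and for which it reduces to $\mathrm{REF}$. The reductions are explicit codings. The non-reductions are proved by a back-and-forth argument carried out on a comeager set.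
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Languages are countable and relational; a function symbol is replaced by its graph. For a sentence $\Phi\in L_{\omega_1\omega}$ (a first-order theory is identified with the conjunction of its axioms), $\mathrm{Mod}_\omega(\Phi)$ is the set of models of $\Phi$ with universe $\omega$. It is a Polish space under the formula topology; we use only its Borel structure, which is generated by the sets $\{M:M\models\varphi(\bar a)\}$ with $\varphi$ atomic and $\bar a$ from $\omega$. A multi-sorted theory is coded as one-sorted: the sorts are unary predicates that partition the universe, and a function into a product of sorts is replaced by its coordinate functions.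

Let $E$ and $F$ be equivalence relations on standard Borel spaces $X$ and $Y$. A Borel map $f:X\to Y$ is a \emph{homomorphism} from $E$ to $F$ if $x\,E\,x'$ implies $f(x)\,F\,f(x')$, and a \emph{reduction} if the converse implication holds as well. We write $E\leq_B F$ if a reduction exists. A sentence $\Phi$ stands for the isomorphism relation on $\mathrm{Mod}_\omega(\Phi)$. Thus $\Phi\leq_B\Psi$ says that the countable models of $\Phi$ can be classified, explicitly, with isomorphism types of countable models of $\Psi$ as complete invariants. This paper compares two theories.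

\medskip\noindent\textbf{The theory $\mathrm{REF}$} is the complete theory in the language $\{E_n:n\in\omega\}$ stating that each $E_n$ is an equivalence relation, $E_0$ has exactly one class, $E_{n+1}$ refines $E_n$, and every $E_n$-class is the union of exactly two $E_{n+1}$-classes. We put $E_\infty=\bigcap_nE_n$.

\medskip\noindent\textbf{Koerwien's theory $K$} is the complete multi-sorted theory in the language $\{U,C_n,V_n,S_n,\pi_n:n\in\omega\}$ stating that $U$ and each $V_n$ are infinite sorts, $C_n$ is a sort of size two, $\pi_n:V_n\to U\times C_0\times\dots\times C_n$ is a surjection, $S_n:V_n\to V_n$ is a bijection without finite cycles, and $\pi_n\circ S_n=\pi_n$.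

\medskip
The following facts about the two theories are known; we recall them for orientation and do not use them. The theory $K$ is $\aleph_0$-stable, classifiable and of depth two. For both theories isomorphism is not Borel and not Borel complete. Isomorphism becomes $\Pi^0_3$ for $K$ after naming $\mathrm{acl}(\emptyset)$, and for $\mathrm{REF}$ after naming $\mathrm{acl}^{eq}(\emptyset)$, that is, all $E_n$-classes. A sentence $\varphi\in L_{\infty\omega}$ is a \emph{potential canonical Scott sentence} of $\Phi$ if, in some forcing extension in which $\varphi$ is hereditarily countable, it is the canonical Scott sentence of a countable model of $\Phi$; the \emph{potential cardinality} $\|\Phi\|$ is the cardinality of the class of these sentences. By a theorem of Ulrich, Rast and Laskowski, $\Phi\leq_B\Psi$ implies $\|\Phi\|\leq\|\Psi\|$. But $\|K\|=\|\mathrm{REF}\|=\beth_2$, so this invariant gives no obstruction in either direction. The question whether $K$ and $\mathrm{REF}$ are $\leq_B$-comparable, that is, whether $K\leq_B\mathrm{REF}$ or $\mathrm{REF}\leq_B K$, is posed in~\cite{talk}.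

\begin{theorem}\label{thm:main}
$K\not\leq_B\mathrm{REF}$ and $\mathrm{REF}\not\leq_BK$. Hence $K$ and $\mathrm{REF}$ are not $\leq_B$-comparable.
\end{theorem}

\subsection{What one would guess}

The classes of the $E_n$ in a model of $\mathrm{REF}$ form a copy of the binary tree $2^{<\omega}$. Once this copy is identified with $2^{<\omega}$, a countable model is a countable dense subset of $2^\omega$ with multiplicities, and changing the identification means applying an element of the compact group $\mathrm{Aut}(2^{<\omega})$ (Proposition~\ref{prop:refmu}). In a model of $K$, label the two elements of each $C_n$ by $0$ and $1$. Then each $u\in U$ determines the function $c_u$ that counts the $S_n$-orbits in the fibers $\pi_n^{-1}(u,\eta)$, $\eta\in2^{n+1}$; the model is the countable set of the $c_u$ with multiplicities, and changing the labels means applying an element of the compact group $(2^\omega,+)$ (Proposition~\ref{prop:Kaction}). So both theories classify countable sets of points modulo a compact group.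

The group $2^\omega$ embeds in $\mathrm{Aut}(2^{<\omega})$: let $g$ act by $\eta\mapsto\eta+g{\restriction}|\eta|$. One would therefore guess that $K\leq_B\mathrm{REF}$, and that $\mathrm{REF}\not\leq_BK$ because $\mathrm{Aut}(2^{<\omega})$ is not abelian. The second guess is right and the first is wrong. The larger group is a handicap as well as a resource: automorphisms of the tree can be prescribed independently above incomparable nodes, so pieces of different isomorphisms between two models of $\mathrm{REF}$ can be glued into a new isomorphism, whereas an isomorphism between models of $K$ applies one and the same $g\in2^\omega$ to all the functions $c_u$.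

\subsection{Test relations}

To turn these remarks into a proof we use Borel equivalence relations into which a countable group $S$ is built, and ask which groups each theory can accommodate.

Throughout, $2^\omega$ is the group $(\mathbb Z/2)^\omega$, written additively, and $\Lambda\subset2^\omega$ is the countable subgroup of finitely supported sequences. We write $x\approx x'$ if $x-x'\in\Lambda$, and $[x]=x+\Lambda$. Let $S$ be a countable group with identity $1$ and the discrete topology, and let $\ell\in\{0,\omega\}$. Put
\[
Y=Y_{S,\ell}=\prod_{i<\ell}S^\omega\times(2^\omega)^{\omega\times S},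
\]
a Polish space with points $y=(\delta,r)$, where $\delta=(\delta_i)_{i<\ell}$ and $r=(r_{m,j})_{m\in\omega,\,j\in S}$. For $k=(k(m))_{m\in\omega}\in S^\omega$ let
\[
(kr)_{m,j}=r_{m,\,k(m)^{-1}j},\qquad k(\delta,r)=(\delta,kr).
\]
This is a left action of $S^\omega$ on $Y$, and each $k$ acts as a homeomorphism, since it permutes coordinates. Let $\bigoplus S$ be the normal subgroup of finitely supported elements of $S^\omega$, and let $\Delta(\delta)\leq S^\omega$ be the countable group generated by $\bigoplus S$ and the $\delta_i$; so $\Delta(\delta)=\bigoplus S$ if $\ell=0$. Let $Y^*$ be the set of $y\in Y$ whose coordinates $r_{m,j}$ are pairwise $\approx$-inequivalent. It is a dense $G_\delta$ set, since each condition $r_{m,j}-r_{m',j'}\neq\lambda$, for $(m,j)\neq(m',j')$ and $\lambda\in\Lambda$, is open and dense; and it is $S^\omega$-invariant.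

\begin{definition}\label{def:R}
For $(\delta,r),(\delta',r')\in Y^*$ put $(\delta,r)\,R_{S,\ell}\,(\delta',r')$ if $\Delta(\delta)=\Delta(\delta')$ and there is $k\in\Delta(\delta)$, a \emph{witness}, with $r'_{m,j}\approx r_{m,k(m)^{-1}j}$ for all $m\in\omega$ and $j\in S$.
\end{definition}

This is an equivalence relation because $\Delta(\delta)$ is a group, and it is Borel because all quantifiers range over countable sets whose members are enumerated by Borel functions of the points. The witness is unique, since the classes $[r_{m,j}]$ are distinct. In particular,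
\begin{equation}\label{eq:witness}
y\,R_{S,\ell}\,ky\iff k\in\Delta(\delta)\qquad\text{for }y=(\delta,r)\in Y^*\text{ and }k\in S^\omega.
\end{equation}

For each $m$, think of $([r_{m,j}])_{j\in S}$ as a copy of $S$ whose elements carry distinct labels. A left translation of this copy changes the label found at $1$, but preserves the relation ``if $\alpha$ labels $j$, then $\beta$ labels $ja$''. Any finite number of copies may be translated without leaving the $R_{S,\ell}$-class. The relation measures which simultaneous translations of infinitely many copies are allowed: none if $\ell=0$, and countably many, specified as part of the data, if $\ell=\omega$. The labels are $\approx$-classes rather than reals so that, generically, invariant information cannot tell the elements of a copy apart; Lemma~\ref{lem:zeroone} makes this precise.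

The non-reductions hold for larger targets than $\mathrm{REF}$ and $K$. Let $\mathrm{FREF}$ be the $L_{\omega_1\omega}$-sentence stating that the $E_n$ are equivalence relations, $E_{n+1}$ refines $E_n$, $E_0$ has one class, and each $E_n$ has finitely many classes; every model of $\mathrm{REF}$ is a model of $\mathrm{FREF}$. For a compact metrizable abelian group $G$ acting continuously on a Polish space $X$, let $E_{G,X}$ be the equivalence relation on $X^\omega$ given by
\[
(x_i)_{i\in\omega}\;E_{G,X}\;(x'_i)_{i\in\omega}\iff\exists g\in G\ \ \{g\cdot x_i:i\in\omega\}=\{x_i':i\in\omega\}.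
\]
A group $S$ is \emph{residually finite} (\emph{residually a finite $2$-group}) if for every $w\neq1$ in $S$ there is a normal subgroup of finite index (of $2$-power index) that does not contain $w$.

\begin{theorem}\label{thm:refined}
\begin{enumerate}
\item[(a)] $K\not\leq_B\mathrm{FREF}$.
\item[(b)] $\mathrm{REF}\not\leq_BE_{G,X}$ for every compact metrizable abelian group $G$ and every Polish $G$-space $X$, whereas $K\leq_BE_{2^\omega,X}$ for some $X$.
\item[(c)] Let $S$ be a countable group. Then $R_{S,0}\leq_BK$; and $R_{S,\omega}\leq_BK$ if and only if $s^2=1$ for all $s\in S$. For $\ell\in\{0,\omega\}$, $R_{S,\ell}\leq_B\mathrm{REF}$ if and only if $S$ is residually a finite $2$-group.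
\end{enumerate}
\end{theorem}

So the incomparability is already witnessed by Borel equivalence relations. For $S=\mathbb Z/2$ both test relations reduce to both theories. The group $\mathbb Z/3$ has no proper subgroup of $2$-power index, so $R_{\mathbb Z/3,0}$ reduces to $K$ but not to $\mathrm{REF}$; and $R_{\mathbb Z/4,\omega}$ reduces to $\mathrm{REF}$ but not to $K$. Part (c) also shows that commutativity is not the whole story for $K$: the relation $R_{S,0}$ reduces to $K$ for every nonabelian $S$.

\subsection{The method}

For $s\in S$ and $m\in\omega$ let $s^{(m)}\in\bigoplus S$ have value $s$ at $m$ and $1$ elsewhere. For $w\in S$ and $n\in\omega$ let $\hat w_n\in S^\omega$ have value $w$ at every $m\geq n$ and $1$ at every $m<n$. If $w\neq1$, then $y$ and $\hat w_0y$ are $R_{S,\ell}$-inequivalent for comeagerly many $y$ (Lemma~\ref{lem:inequiv}). Each non-reduction is proved by showing that, for a suitable $w\neq1$, every Borel homomorphism $f$ sends $y$ and $\hat w_0y$ to equivalent points for comeagerly many $y$. Section~\ref{sec:generic} reduces this to a local statement: a finite tuple $\bar a$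 in $f(y)$ depends, generically, on finitely many coordinates of $y$, and it suffices to know that $\bar a$ does not notice the translation $w^{(m)}$ of a single far-away copy of $S$. The local statement is where the target enters. For $\mathrm{FREF}$ the elements of $S$ that go unnoticed at a finite level form a subgroup of finite index (Section~\ref{sec:fref}); for $E_{G,X}$ they form the kernel of a homomorphism into a quotient of $G$ (Section~\ref{sec:abelian}). The reductions are built in Sections~\ref{sec:actions}--\ref{sec:codeREF}. Potential cardinality is not used, and everything is proved in ZF+DC.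

\section{Three models of REF}\label{sec:three}

The local statement for $\mathrm{REF}$ is visible for $S=\mathbb Z/3$ and a tuple of length one. Let $M_0,M_1,M_2$ be pairwise isomorphic models of $\mathrm{REF}$ with universe $\omega$, indexed by $\mathbb Z/3$, and fix $a\in\omega$. Write $a/E_l$ for the $E_l$-class of $a$, computed in the model at hand. Put $i\sim_li'$ if some isomorphism $M_i\to M_{i'}$ maps $a/E_l$ onto $a/E_l$. Assume that the three models are in symmetric position:
\begin{equation}\label{eq:shift}
i\sim_li'\ \Longrightarrow\ i+1\sim_li'+1\qquad\text{for all }l.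
\end{equation}
An equivalence relation on $\mathbb Z/3$ satisfying \eqref{eq:shift} is either equality or has a single class, since $i\sim i\pm1$ for one $i$ gives $0\sim1\sim2$ by shifting. We claim that every $\sim_l$ has a single class. This holds for $l=0$. If it holds for $l$, choose isomorphisms $\psi_i:M_i\to M_0$ mapping $a/E_l$ onto $a/E_l$. Each $\psi_i(a/E_{l+1})$ is one of the two $E_{l+1}$-classes inside $a/E_l$ in $M_0$. So two indices $i\neq i'$ give the same class, $\psi_{i'}^{-1}\psi_i$ witnesses $i\sim_{l+1}i'$, and $\sim_{l+1}$ is not equality.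

We now have isomorphisms $\phi_l:M_0\to M_1$ with $\phi_l(a/E_l)=a/E_l$, one for each $l$, and they need not converge. But the complement of $a/E_\infty$ is the disjoint union of the sets $O_l=(a/E_l)\setminus(a/E_{l+1})$, and $\phi_{l+1}$ maps $O_l(M_0)$ onto $O_l(M_1)$. Suppose also that $a/E_\infty$ has the same size in $M_0$ and $M_1$. Let $\psi$ be $\phi_{l+1}$ on $O_l$, and on $a/E_\infty$ a bijection fixing $a$. If $b\in O_l$ and $c$ lies in $O_{l'}$ with $l'>l$ or in $a/E_\infty$, then $b\,E_r\,c$ holds exactly when $r\leq l$, in either model. So $\psi$ is an isomorphism $(M_0,a)\cong(M_1,a)$: the element $a$ does not notice the passage from $M_0$ to $M_1$.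

For $\mathbb Z/4$ the claim fails. Let $M\models\mathrm{REF}$ have $E_2$-classes $Q_0,\dots,Q_3$ and $E_1$-classes $Q_0\cup Q_2$, $Q_1\cup Q_3$, and let every $E_\infty$-class inside $Q_i$ have $i+1$ elements. Let $M_i$ be a copy of $M$ on $\omega$ with $a\in Q_i$. Isomorphisms respect the indices of the $Q_i$, so $\sim_1$ is congruence modulo $2$ and $\sim_l$ is equality for $l\geq2$; all these relations satisfy \eqref{eq:shift}.

In Section~\ref{sec:fref} the models will be $M_i=f(i^{(m)}y)$. Two things remain to be supplied by Baire category: the symmetry \eqref{eq:shift}, and the passage from one coordinate $m$ to all coordinates at once.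

\section{The two theories as group actions}\label{sec:actions}

\subsection*{Borel constructions}
Every countable set attached below to a point $y$ comes with an enumeration, by an index set that does not depend on $y$, whose terms are Borel functions of $y$: the class $[r_{m,j}]$ is enumerated by $\lambda\mapsto r_{m,j}+\lambda$, a group with countably many given generators by the words in them, and so on. A countable model is first built on an infinite subset $W_y$ of a fixed countable set $W$, with $W_y$ and the relations Borel in $y$, and is then transferred to $\omega$ by the increasing bijection $W_y\to\omega$ with respect to a fixed enumeration of $W$. All maps constructed in this way are Borel.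

\subsection*{Models of REF}
An automorphism $\phi$ of the tree $2^{<\omega}$ acts on the set $2^\omega$ of branches. For $\mu:2^\omega\to\{0,1,\dots,\omega\}$ with countable dense support let $M_\mu=\{(x,i):i<\mu(x)\}$, with $(x,i)\,E_n\,(x',i')$ iff $x{\restriction}n=x'{\restriction}n$.

\begin{proposition}\label{prop:refmu}
Each $M_\mu$ is a countable model of $\mathrm{REF}$, every countable model of $\mathrm{REF}$ is isomorphic to some $M_\mu$, and $M_\mu\cong M_{\mu'}$ if and only if $\mu'\circ\phi=\mu$ for some $\phi\in\mathrm{Aut}(2^{<\omega})$.
\end{proposition}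

\begin{proof}
As the support of $\mu$ is dense, the $E_n$-classes of $M_\mu$ correspond to all nodes in $2^n$, so $M_\mu\models\mathrm{REF}$. Given a countable model, label its $E_n$-classes by $2^n$ compatibly with inclusion; each $E_\infty$-class determines a branch $x$, and we let $\mu(x)$ be its size. An isomorphism $M_\mu\to M_{\mu'}$ maps $E_n$-classes to $E_n$-classes, hence induces $\phi\in\mathrm{Aut}(2^{<\omega})$, and it maps the $E_\infty$-class over $x$ onto the one over $\phi(x)$. Conversely, if $\mu'\circ\phi=\mu$, then $(x,i)\mapsto(\phi(x),i)$ is an isomorphism.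
\end{proof}

\subsection*{Models of $K$}
Here and in Section~\ref{sec:codeK}, $G=2^\omega$. Let $\mathbb X$ be the Polish space of functions $c:\bigsqcup_n2^{n+1}\to\{1,2,\dots,\omega\}$, with the value set discrete and the product topology. The group $G$ acts by $(g\cdot c)(\eta)=c(\eta+g{\restriction}|\eta|)$. The action is continuous, since $(g\cdot c)(\eta)$ depends only on $g{\restriction}|\eta|$ and the values of $c$ on $2^{|\eta|}$. Let $X_K=\mathbb X\times\{1,\dots,\omega\}$, with $G$ acting trivially on the second factor.

Let $M$ be a countable model of $K$ in which the elements of each $C_n$ are labeled $0$ and $1$, so that $C_0\times\dots\times C_n=2^{n+1}$. For $u\in U$ and $\eta\in2^{n+1}$ let $c_u(\eta)$ be the number of $S_n$-orbits in $\pi_n^{-1}(u,\eta)$; this fiber is nonempty and $S_n$-invariant, so $c_u\in\mathbb X$. Let $\hat x_u=(c_u,\mu_u)\in X_K$, where $\mu_u=|\{u'\in U:c_{u'}=c_u\}|$.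

\begin{proposition}\label{prop:Kaction}
Labeled countable models $M,N$ of $K$ are isomorphic (as unlabeled models) if and only if $g\cdot\{\hat x_u:u\in U(M)\}=\{\hat x_u:u\in U(N)\}$ for some $g\in G$. Consequently:
\begin{enumerate}
\item[(a)] $K\leq_BE_{G,X_K}$;
\item[(b)] to each sequence enumerating a nonempty countable set $A\subset\mathbb X$ one can assign in a Borel way a model $M_A\in\mathrm{Mod}_\omega(K)$ so that $M_A\cong M_{A'}$ iff $g\cdot A=A'$ for some $g\in G$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\phi:M\to N$ be an isomorphism, and let $g(n)=1$ iff $\phi$ exchanges the labels on $C_n$. Then $\phi$ maps the fiber over $(u,\eta)$ onto the fiber over $(\phi(u),\eta+g{\restriction}|\eta|)$ and commutes with $S_n$. So $c_{\phi(u)}(\eta+g{\restriction}|\eta|)=c_u(\eta)$, which says $c_{\phi(u)}=g\cdot c_u$ because $g+g=0$. It follows that $\mu_{\phi(u)}=\mu_u$, and $g$ is as required. Conversely, given $g$, each $c$ occurs in $M$ as often as $g\cdot c$ occurs in $N$, so there is a bijection $\phi:U(M)\to U(N)$ with $c_{\phi(u)}=g\cdot c_u$. Extend $\phi$ to $C_n$ by adding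 $g(n)$ to the label. The fibers over $(u,\eta)$ and $(\phi(u),\eta+g{\restriction}|\eta|)$ have equally many $S_n$-orbits, each a copy of $\mathbb Z$ with successor, so $\phi$ extends to $V_n$.

(a) For $M\in\mathrm{Mod}_\omega(K)$ label the smaller element of $C_n$ by $0$ and enumerate $U$ increasingly. The map $M\mapsto(\hat x_u)_{u\in U}$ is Borel, since $c_u(\eta)$ and $\mu_u$ are defined by quantifiers over countable sets.

(b) Let $(c^i)_{i\in\omega}$ enumerate $A$. Take $U=\omega\times\omega$, $C_n=\{0,1\}$, and let $V_n$ consist of the tuples $(u,\eta,j,z)$ with $u=(i,t)\in U$, $\eta\in2^{n+1}$, $j<c^i(\eta)$, $z\in\mathbb Z$; put $\pi_n(u,\eta,j,z)=(u,\eta)$ and $S_n(u,\eta,j,z)=(u,\eta,j,z+1)$. Then $c_{(i,t)}=c^i$, so exactly the members of $A$ occur, each with multiplicity $\omega$.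
\end{proof}

\section{Coding the test relations into $K$}\label{sec:codeK}

\subsection*{Recording a labeled copy of $S$}
Both codings use one device, which records the $m$th labeled copy of $S$ up to left translation, together with a distinguished subset $J$ of it. Fix an injective Borel map $\mathrm{code}:\omega\times S\times2^\omega\times2^\omega\to2^\omega$. For $(\delta,r)\in Y^*$, $m\in\omega$ and $J\subset S$ let
\[
\mathcal C_m(r,J)=\{\mathrm{code}(m,a,\alpha,\beta):a\in S,\ j\in J,\ \alpha\in[r_{m,j}],\ \beta\in[r_{m,ja}]\}.
\]
Since the code records $m$, unions $\bigcup_m\mathcal C_m(r,J_m)$ and $\bigcup_m\mathcal C_m(r',J'_m)$ are equal only if they are equal term by term.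

\begin{lemma}\label{lem:codes}
Let $(\delta,r),(\delta',r')\in Y^*$, $m\in\omega$ and $J,J'\subset S$.
\begin{enumerate}
\item[(a)] If $\kappa\in S$ and $r'_{m,\kappa a}\approx r_{m,a}$ for all $a\in S$, then $\mathcal C_m(r',\kappa J)=\mathcal C_m(r,J)$.
\item[(b)] If $J\neq\emptyset$ and $\mathcal C_m(r,J)\subset\mathcal C_m(r',J')$, then there is $\kappa\in S$ with $r'_{m,\kappa a}\approx r_{m,a}$ for all $a\in S$. It depends only on $r,r',m$, and $\kappa J\subset J'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[r'_{m,\kappa j}]=[r_{m,j}]$ and $[r'_{m,\kappa ja}]=[r_{m,ja}]$.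

(b) Let $j\in J$. For each $a\in S$, $\mathrm{code}(m,a,r_{m,j},r_{m,ja})$ lies in $\mathcal C_m(r',J')$, so there is $j'\in J'$ with $r_{m,j}\approx r'_{m,j'}$ and $r_{m,ja}\approx r'_{m,j'a}$. The classes $[r'_{m,j'}]$ are distinct, so the first condition determines $j'$ independently of $a$. With $\kappa=j'j^{-1}$ the second condition reads $r_{m,ja}\approx r'_{m,\kappa ja}$, and $ja$ ranges over $S$. The element $\kappa$ is determined by $r'_{m,\kappa}\approx r_{m,1}$, so it is the same for all $j\in J$, and $\kappa j=j'\in J'$.
\end{proof}

If Definition~\ref{def:R} allowed every witness $k\in S^\omega$, the countable set of reals $\bigcup_m\mathcal C_m(r,S)$ would be a complete invariant of $r$. The task in each coding is therefore to record the restriction $k\in\Delta(\delta)$.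

\subsection*{Three kinds of points of $\mathbb X$}
Fix a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ and write $g_m(l)=g(\langle m,l\rangle)$; this identifies $G$ with $(2^\omega)^\omega$. We need points fixed by $G$, to store invariant data; points moved freely by $G$, to confine $g$ to a coset; and points that see only $g_m$ and carry a label.
\begin{itemize}
\item For $t\in2^\omega$, $\mathrm I(t)$ is the function $c(\eta)=3+t(|\eta|-1)$. It depends only on $|\eta|$, so $g\cdot\mathrm I(t)=\mathrm I(t)$.
\item For $v\in G$, $\mathrm{II}(v)$ is the function with $c(\eta)=2$ if $\eta\subset v$ and $c(\eta)=1$ otherwise. Since $\eta+g{\restriction}|\eta|\subset v$ iff $\eta\subset v+g$, we have $g\cdot\mathrm{II}(v)=\mathrm{II}(v+g)$.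
\item For $m\in\omega$ and $v,\alpha\in2^\omega$, $\mathrm{III}(m,v,\alpha)$ is the function $c(\eta)=4m+5+2\epsilon(\eta)+\alpha(|\eta|-1)$, where $\epsilon(\eta)=1$ if $\eta(\langle m,l\rangle)=v(l)$ whenever $\langle m,l\rangle<|\eta|$, and $\epsilon(\eta)=0$ otherwise. Replacing $\eta$ by $\eta+g{\restriction}|\eta|$ turns the condition into $\eta(\langle m,l\rangle)=v(l)+g_m(l)$, so $g\cdot\mathrm{III}(m,v,\alpha)=\mathrm{III}(m,v+g_m,\alpha)$.
\end{itemize}
The values lie in $\{3,4\}$, $\{1,2\}$ and $\{4m+5,\dots,4m+8\}$ respectively, so the three maps have disjoint ranges and $m$ can be read off. The maps are injective: $c$ determines $t$, respectively $v$, respectively the functions $\epsilon$ and $\alpha$, and the $\eta$ with $\epsilon(\eta)=1$ determine $v$. Thus $g\cdot A=A'$ holds iff it holds separately for the parts of kind I, II and III.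

\subsection*{The case $\ell=0$}
An arbitrary group $S$ cannot act through the abelian group $G$, and we do not make it do so. The labeled copies are stored in points of kind I. What remains is the sequence $([r_{m,1}])_{m\in\omega}$ of labels at $1$, up to finitely many changes. The set of all sequences of representatives is uncountable, so it cannot be listed; instead we list one countable coset of sequences and let $g\in\Lambda^\omega$ absorb the infinitely many changes of representative.

\begin{proposition}\label{prop:K0}
$R_{S,0}\leq_BK$ for every countable group $S$.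
\end{proposition}

\begin{proof}
For $y=r\in Y^*$ let $Z_m\leq2^\omega$ be the countable group generated by $\bigcup_j[r_{m,j}]$; it contains $\Lambda$. Let $r_{\cdot,1}=(r_{m,1})_m\in G$, and let $\bigoplus_mZ_m\leq G$ be the group of finitely supported sequences with $m$th term in $Z_m$. Let $A(y)$ consist of
\[
\mathrm I(t)\ \Big(t\in\bigcup_m\mathcal C_m(r,S)\Big),\qquad\mathrm{II}(v)\ \Big(v\in r_{\cdot,1}+\bigoplus_mZ_m\Big),\qquad\mathrm{III}(m,\lambda,0)\ \ (m\in\omega,\ \lambda\in\Lambda).
\]
By Proposition~\ref{prop:Kaction}(b) it suffices to show that $y\,R_{S,0}\,y'$ iff $g\cdot A(y)=A(y')$ for some $g\in G$.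

Let $k\in\bigoplus S$ witness $y\,R_{S,0}\,y'$. The I-parts agree by Lemma~\ref{lem:codes}(a), and $Z_m=Z'_m$ because the same classes generate both groups. Put $g_m=r'_{m,1}-r_{m,1}$ if $k(m)=1$, and $g_m=0$ otherwise. In the first case $r'_{m,1}\approx r_{m,1}$, so all $g_m$ lie in $\Lambda$ and $g$ maps the III-part onto itself. The sequence $r_{\cdot,1}+g-r'_{\cdot,1}$ is $0$ at every $m$ with $k(m)=1$ and lies in $Z_m$ at the finitely many other $m$. So it belongs to $\bigoplus_mZ_m$, and $g$ maps the II-part of $A(y)$ onto that of $A(y')$.

Conversely let $g\cdot A(y)=A(y')$. The I-parts are equal, so Lemma~\ref{lem:codes}(b) gives $k\in S^\omega$ with $r'_{m,k(m)a}\approx r_{m,a}$ for all $m,a$. From $\mathrm{III}(m,g_m,0)\in A(y')$ we get $g_m\in\Lambda$. From $\mathrm{II}(r_{\cdot,1}+g)\in A(y')$ we get $r_{m,1}+g_m=r'_{m,1}$ for all but finitely many $m$. For those $m$, $r'_{m,1}\approx r_{m,1}\approx r'_{m,k(m)}$, so $k(m)=1$. Thus $k\in\bigoplus S$ is a witness.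
\end{proof}

\subsection*{The case $\ell=\omega$}
Now witnesses have infinite support, and we let $S^\omega$ act through $G$. This needs $S\leq2^\omega$.

\begin{proposition}\label{prop:Komega}
If $S$ is countable and $s^2=1$ for all $s\in S$, then $R_{S,\omega}\leq_BK$.
\end{proposition}

\begin{proof}
From $(st)^2=1$ we get $st=t^{-1}s^{-1}=ts$, so $S$ is a vector space of countable dimension over $\mathbb Z/2$ and embeds in $2^\omega$. Fix an embedding; then $S^\omega\leq(2^\omega)^\omega=G$. For $y=(\delta,r)\in Y^*$ let $A(y)$ consist of $\mathrm I(k)$ and $\mathrm{II}(k)$ for $k\in\Delta(\delta)$, and of $\mathrm{III}(m,j,\alpha)$ for $m\in\omega$, $j\in S$, $\alpha\in[r_{m,j}]$. Write $\Delta=\Delta(\delta)$, $\Delta'=\Delta(\delta')$. For $g\in G$, the I-parts match iff $\Delta=\Delta'$. Given this, the II-parts match iff $\Delta+g=\Delta$, that is, $g\in\Delta$. Given this, $g_m\in S$ for all $m$, and the III-parts match iff $[r_{m,j}]=[r'_{m,j+g_m}]$ for all $m,j$. So $g\cdot A(y)=A(y')$ iff $\Delta=\Delta'$ and $g$ is a witness for $y\,R_{S,\omega}\,y'$.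
\end{proof}

\section{Coding the test relations into REF}\label{sec:codeREF}

The group $\mathrm{Aut}(2^{<\omega})$ is much larger than the group of translations that we want to allow. We shall place a tree of finite $2$-groups inside $2^{<\omega}$ and attach a countable set of reals to each node; the sets will be chosen so that only left multiplications preserve them. Concatenation of sequences is written by juxtaposition.

\subsection*{Colored trees}
A \emph{colored tree} is a nonempty prefix-closed set $T\subset2^{<\omega}$ in which every node has both children in $T$ or none (then it is \emph{terminal}), together with a coloring of the terminal nodes by $\{2,3,4\}$, such that terminal nodes of at least two colors lie above each nonterminal node. Let $D^\circ$ be a countable set of infinite branches of $T$. Define $\mu=\mu_{T,D^\circ}$ by $\mu=1$ on $D^\circ$, $\mu(tv)=\mathrm{color}(t)$ for $t$ terminal and $v\in\Lambda$, and $\mu=0$ elsewhere. The support is countable, and it is dense because every node of $2^{<\omega}$ is comparable with a terminal node.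

\begin{lemma}\label{lem:colored}
Let $T$ be a colored tree, $D^\circ,D'^\circ$ countable sets of infinite branches, $\mu=\mu_{T,D^\circ}$, $\mu'=\mu_{T,D'^\circ}$. Then $M_\mu\cong M_{\mu'}$ iff some color-preserving automorphism of $T$ maps $D^\circ$ onto $D'^\circ$.
\end{lemma}

\begin{proof}
Call a node of $2^{<\omega}$ \emph{monochromatic} if $\mu$ takes exactly one nonzero value on the branches through it. Nodes extending a terminal node are monochromatic, and all other nodes are nonterminal nodes of $T$, which are not. So the terminal nodes are the minimal monochromatic nodes, $T$ is the set of their prefixes, the color is the value of $\mu$, and $D^\circ=\mu^{-1}(1)$. The same holds for $\mu'$. Hence any $\phi\in\mathrm{Aut}(2^{<\omega})$ with $\mu'\circ\phi=\mu$ restricts to an automorphism of $T$ as required. Conversely such an automorphism extends to $2^{<\omega}$ by $\phi(tv)=\phi(t)v$ for terminal $t$, and then $\mu'\circ\phi=\mu$. Apply Proposition~\ref{prop:refmu}.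
\end{proof}

\subsection*{A rigid tree for labels}
To store a set of reals that isomorphisms must preserve exactly, we need a colored tree without automorphisms whose branches are indexed by $2^\omega$. Put $e_\emptyset=\emptyset$ and $e_{\sigma i}=e_\sigma1i$ for $\sigma\in2^{<\omega}$, $i\in\{0,1\}$. Let $T_{\mathrm{lab}}$ consist of the nodes $e_\sigma$, $e_\sigma0$, $e_\sigma1$, where $e_\sigma0$ is terminal, of color $2$ plus the last bit of $\sigma$ (color $2$ if $\sigma=\emptyset$). Colors $2$ and $3$ both occur above each nonterminal node, and the infinite branches are the $e_\alpha=\bigcup_ne_{\alpha{\restriction}n}$, $\alpha\in2^\omega$. A color-preserving automorphism of $T_{\mathrm{lab}}$ is trivial: if it fixes $e_\sigma$, it fixes the terminal child $e_\sigma0$ and the nonterminal child $e_\sigma1$, and the children $e_{\sigma0},e_{\sigma1}$ of the latter are distinguished by the colors of their terminal children.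

\subsection*{Trees of finite $2$-groups}
Let $P_0\leftarrow P_1\leftarrow\cdots$ be finite $2$-groups and surjective homomorphisms with $P_0$ trivial. Let $\mathcal P=\bigsqcup_nP_n$ be the tree in which the children of $x\in P_n$ are its preimages in $P_{n+1}$. Its branches form the group $P_\omega=\varprojlim P_n$; we write $\kappa_n$ for the image of $\kappa\in P_\omega$ in $P_n$.

\begin{lemma}\label{lem:progroup}
To countable, possibly empty, sets $\mathcal L_x\subset2^\omega$ $(x\in\mathcal P)$ and a countable set $D\subset P_\omega$, given by enumerations, one can assign in a Borel way a model $M(\mathcal L,D)$ of $\mathrm{REF}$ such that: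
\begin{enumerate}
\item[(1)] if $M(\mathcal L,D)\cong M(\mathcal L',D')$, then there is an automorphism $\phi$ of the tree $\mathcal P$ with $\mathcal L'_{\phi(x)}=\mathcal L_x$ for all $x$ and $\phi[D]=D'$;
\item[(2)] if $\kappa\in P_\omega$ satisfies $\mathcal L'_{\kappa_nx}=\mathcal L_x$ for all $n$ and $x\in P_n$, and $\kappa D=D'$, then $M(\mathcal L,D)\cong M(\mathcal L',D')$.
\end{enumerate}
\end{lemma}

\begin{proof}
The tree $\mathcal P$ is not binary, so we interpolate levels, in a way that left multiplications respect. A nontrivial finite $2$-group has a subgroup of index $2$; this is where the hypothesis on the $P_n$ is used. So there are subgroups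
\[
\ker(P_{n+1}\to P_n)=F_{n,0}>F_{n,1}>\dots>F_{n,d_n}=1,
\]
each of index $2$ in the previous one. The fiber over $x\in P_n$ is a left coset of $F_{n,0}$, and each left coset of $F_{n,i}$ is the union of two left cosets of $F_{n,i+1}$. So there is a bijection $b_x$ from the fiber onto $2^{d_n}$ with $zF_{n,i}=z'F_{n,i}$ iff $b_x(z){\restriction}i=b_x(z'){\restriction}i$. Left multiplication by $\kappa_{n+1}$ maps the fiber over $x$ onto the fiber over $\kappa_nx$ and left cosets to left cosets. Hence there is an automorphism $a_{\kappa,x}$ of the tree $2^{\leq d_n}$ with $a_{\kappa,x}(b_x(z))=b_{\kappa_nx}(\kappa_{n+1}z)$.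

Define \emph{main nodes} $t_x\in2^{<\omega}$ by $t_1=\emptyset$ for $1\in P_0$ and $t_z=t_x1b_x(z)$ for $z\in P_{n+1}$ over $x\in P_n$. Let $T$ consist of the following nodes, for $x\in P_n$ (Figure~\ref{fig:tree}): $t_x$; $t_x0$; $t_x00$, terminal of color $4$; $t_x01e$ for $e\in T_{\mathrm{lab}}$, colored as in $T_{\mathrm{lab}}$; and $t_x1u$ for $u\in2^{\leq d_n}$. Colors $2$ and $3$ occur above every nonterminal node, so $T$ is a colored tree; it does not depend on $(\mathcal L,D)$. Let $D^\circ$ consist of the branches $t_x01e_\alpha$ for $x\in\mathcal P$, $\alpha\in\mathcal L_x$, and of the \emph{main branches} $\bigcup_nt_{\xi_n}$ for $\xi\in D$. Let $M(\mathcal L,D)=M_\mu$ with $\mu=\mu_{T,D^\circ}$. To build it in a Borel way, represent each point of $D^\circ$ by the first index at which it is enumerated.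

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\node (t) at (0,0) {$t_x$};
\node (a) at (-2.4,0.9) {$t_x0$};
\node (b) at (2.4,0.9) {$t_x1$};
\node (c) at (-3.8,1.8) {$t_x00$ (color $4$)};
\node (d) at (-1.2,1.8) {$t_x01$};
\node (e) at (1.4,1.8) {$\bullet$};
\node (f) at (3.4,1.8) {$\bullet$};
\node (z1) at (0.9,2.8) {$t_{z_1}$};
\node (z2) at (1.9,2.8) {$t_{z_2}$};
\node (z3) at (2.9,2.8) {$t_{z_3}$};
\node (z4) at (3.9,2.8) {$t_{z_4}$};
\draw (t)--(a); \draw (t)--(b); \draw (a)--(c); \draw (a)--(d);
\draw (b)--(e); \draw (b)--(f);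
\draw (e)--(z1); \draw (e)--(z2); \draw (f)--(z3); \draw (f)--(z4);
\draw (d)--(-2.3,3.5)--(-0.1,3.5)--(d);
\node at (-1.2,3.1) {$T_{\mathrm{lab}},\ \mathcal L_x$};
\end{tikzpicture}
\caption{The colored tree of Lemma~\ref{lem:progroup} above a main node $t_x$, when $x\in P_n$ has four preimages $z_1,\dots,z_4$ in $P_{n+1}$. The terminal node of color $4$ distinguishes the left side from the right. A copy of the rigid tree $T_{\mathrm{lab}}$ carries the set $\mathcal L_x$ as marked branches. The picture repeats above each $t_{z_i}$.}\label{fig:tree}
\end{figure}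

(1) Let $\phi$ be a color-preserving automorphism of $T$ mapping $D^\circ$ onto $D'^\circ$ (Lemma~\ref{lem:colored}), and suppose $\phi(t_x)=t_{x'}$ with $x,x'\in P_n$; this holds for $n=0$. The node $t_x0$ has a terminal child. The node $t_x1$ has none: its children are nodes $t_x1u$ if $d_n\geq1$, and if $d_n=0$ it is a main node $t_z$, with children $t_z0$ and $t_z1$. So $\phi(t_x0)=t_{x'}0$ and $\phi(t_x1)=t_{x'}1$. Then $\phi(t_x01)=t_{x'}01$, and by rigidity $\phi(t_x01e)=t_{x'}01e$ for $e\in T_{\mathrm{lab}}$, whence $\mathcal L_x=\mathcal L'_{x'}$. The nodes $d_n$ levels above $t_x1$ are the $t_z$ with $z$ over $x$, so $\phi$ maps them onto the $t_{z'}$ with $z'$ over $x'$. By induction $\phi$ permutes the main nodes and induces an automorphism of $\mathcal P$. It maps main branches to main branches, so $\phi[D]=D'$.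

(2) For $x\in P_n$ define $\phi(\emptyset)=\emptyset$, $\phi(t_x0v)=t_{\kappa_nx}0v$ and $\phi(t_x1u)=t_{\kappa_nx}1a_{\kappa,x}(u)$. For $z$ over $x$ this gives $\phi(t_z)=t_{\kappa_nx}1b_{\kappa_nx}(\kappa_{n+1}z)=t_{\kappa_{n+1}z}$, so the clauses fit together to a color-preserving automorphism of $T$. It maps $t_x01e_\alpha$ to $t_{\kappa_nx}01e_\alpha$ and the main branch of $\xi$ to that of $\kappa\xi$, hence $D^\circ$ onto $D'^\circ$.
\end{proof}

\begin{proposition}\label{prop:REF}
If $S$ is countable and residually a finite $2$-group, then $R_{S,\ell}\leq_B\mathrm{REF}$ for $\ell\in\{0,\omega\}$. In particular this holds for every finite $2$-group $S$.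
\end{proposition}

\begin{proof}
We embed $S^\omega$ in an inverse limit of finite $2$-groups. If $N,N'$ are normal of $2$-power index, so is $N\cap N'$, since $S/(N\cap N')$ embeds in $S/N\times S/N'$. As $S$ is countable, there are normal subgroups $S=N_0\geq N_1\geq\cdots$ of $2$-power index with $\bigcap_nN_n=1$. Let $P_n=\prod_{m<n}S/N_n$, and map $P_{n+1}$ onto $P_n$ by dropping the last coordinate and reducing modulo $N_n$. Define $\chi:S^\omega\to P_\omega$ by $\chi(k)_n=(k(m)N_n)_{m<n}$. It is a homomorphism, and it is injective because $\bigcap_nN_n=1$. For $y=(\delta,r)\in Y^*$ let $D=\chi[\Delta(\delta)]$, and for $x=(x(m))_{m<n}\in P_n$, where each $x(m)$ is a coset of $N_n$ and hence a subset of $S$, let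
\[
\mathcal L_x=\bigcup_{m<n}\mathcal C_m(r,x(m)).
\]
We show that $y\mapsto M(\mathcal L,D)$ is a reduction. Write $\Delta=\Delta(\delta)$, $\Delta'=\Delta(\delta')$.

Let $k\in\Delta=\Delta'$ witness $y\,R_{S,\ell}\,y'$. The $m$th coordinate of $\chi(k)_nx$ is $k(m)x(m)$, so Lemma~\ref{lem:codes}(a) gives $\mathcal L'_{\chi(k)_nx}=\mathcal L_x$. Also $\chi(k)D=D=D'$. The models are isomorphic by Lemma~\ref{lem:progroup}(2).

Conversely let $\phi$ be as in Lemma~\ref{lem:progroup}(1). Let $x\in P_n$, $x'=\phi(x)$ and $m<n$. Then $\mathcal C_m(r,x(m))=\mathcal C_m(r',x'(m))$. Lemma~\ref{lem:codes}(b) gives $k(m)\in S$, independent of $n$ and $x$, with $r'_{m,k(m)a}\approx r_{m,a}$ for all $a$ and $k(m)x(m)\subset x'(m)$; both sets are cosets of $N_n$, so they are equal. This defines $k\in S^\omega$ with $\phi(x)=\chi(k)_nx$ for all $x\in P_n$, so $\phi$ acts on $P_\omega$ as left multiplication by $\chi(k)$. From $\chi(k)D=D'$ and injectivity of $\chi$ we get $k\Delta=\Delta'$. Hence $k\in\Delta'$ and $\Delta=k^{-1}\Delta'=\Delta'$, and $k$ is a witness.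
\end{proof}

\section{Supports and the transfer lemma}\label{sec:generic}

Fix $S$ and $\ell$, and write $R=R_{S,\ell}$. Let $f$ be a Borel homomorphism from $R$ to isomorphism of countable structures and let $w\in S$. The points $w^{(0)}\cdots w^{(n-1)}y$ are $R$-equivalent to $y$ and converge to $\hat w_0y$. Their images are isomorphic to $f(y)$, but isomorphism classes are not closed, and nothing can be concluded about $f(\hat w_0y)$ directly. We must control finite tuples: first show that a tuple depends on finitely many coordinates of $y$, then build the isomorphism by back-and-forth.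

\subsection*{Baire category}
``For generic $y\in p$'' means ``for all $y$ in a set comeager in $p$''. A set has the \emph{Baire property} (BP) if it differs from an open set by a meager set. A map into a standard Borel space is \emph{Baire measurable} if preimages of Borel sets have the BP. We use these textbook facts about Polish spaces.
\begin{enumerate}
\item[(B1)] The sets with the BP form a $\sigma$-algebra containing the analytic sets. A set with the BP that is nonmeager in an open set $V$ is comeager in some nonempty open subset of $V$.
\item[(B2)] A set with the BP differs by a meager set from exactly one regular open set (an open set equal to the interior of its closure).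
\item[(B3)] (Kuratowski--Ulam) If $Q\subset X\times Y$ has the BP, then $Q$ is meager (comeager) iff $Q_y=\{x:(x,y)\in Q\}$ is meager (comeager) for generic $y$.
\item[(B4)] If $\Gamma$ is a countable group of homeomorphisms preserving an open set $p$ and $C$ is comeager in $p$, then $\bigcap_{\gamma\in\Gamma}\gamma C$ is $\Gamma$-invariant and comeager in $p$.
\end{enumerate}

\begin{lemma}\label{lem:inequiv}
If $w\neq1$, then $y$ and $\hat w_0y$ are not $R$-equivalent for generic $y\in Y$.
\end{lemma}

\begin{proof}
By \eqref{eq:witness} we need $\hat w_0\notin\Delta(\delta)$. If $\ell=0$ this holds because $\hat w_0$ has infinite support. Let $\ell=\omega$. Since $\bigoplus S$ is normal in $S^\omega$, every element of $\Delta(\delta)$ agrees at all but finitely many $m$ with $v(\delta_0(m),\dots,\delta_{i}(m))$ for some $i$ and some group word $v$. For all $i,n$ the set of $\delta$ with $\delta_0(m)=\dots=\delta_i(m)=1$ for some $m\geq n$ is open and dense. So for generic $\delta$ every element of $\Delta(\delta)$ has value $1\neq w$ at infinitely many $m$.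
\end{proof}

\subsection*{Coordinates and changes of representatives}
Let $I=\{i:i<\ell\}\sqcup(\omega\times S)$, so that $Y=\prod_{\iota\in I}Y_\iota$, where $Y_\iota$ is the group $S^\omega$ or $2^\omega$. Let $\Lambda_\iota\leq Y_\iota$ be the countable subgroup of finitely supported elements, $\bigoplus S$ or $\Lambda$. With each $\Lambda_\iota$ discrete, $H=\prod_\iota\Lambda_\iota$ is a Polish group acting continuously on $Y$ by left translation in each coordinate. It changes neither $\Delta(\delta)$ nor the classes $[r_{m,j}]$, so $Y^*$ is $H$-invariant and $hy\,R\,y$ for $h\in H$, $y\in Y^*$.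

Fix finite sets $F_0\subset F_1\subset\cdots$ with union $S$, and let $I_n=\{i<\ell:i<n\}\cup(n\times F_n)$. These are increasing finite sets with union $I$, $I_0=\emptyset$, and $I_n$ contains neither the index $i=n$ nor any $(m,j)$ with $m\geq n$. The groups $H_n=\{h\in H:h_\iota\text{ is trivial for all }\iota\in I_n\}$ are open and form a neighborhood base at the identity. Let $H_n^{\mathrm{fin}}$ be the countable group of those $h\in H_n$ that are nontrivial at only finitely many $\iota$.

A nonempty open set $p\subset Y$ is \emph{$I_n$-basic} if membership in $p$ depends only on $y{\restriction}I_n$. A bijection $\gamma$ of $Y$ \emph{fixes $I_n$} if $(\gamma y){\restriction}I_n=y{\restriction}I_n$ for all $y$; then $\gamma p=p$ for every $I_n$-basic $p$. Elements of $H_n$, the maps $s^{(m)}$ with $m\geq n$, and $\hat w_n$ fix $I_n$. A \emph{cylinder} is a nonempty set defined by prescribing finitely many values $\delta_i(m)$ and $r_{m,j}(l)$; $Y$ is a cylinder. The cylinders form a countable base $\mathcal B$. If $\mathcal B_n$ is the set of $I_n$-basic cylinders, then $\mathcal B_n\subset\mathcal B_{n+1}$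 and $\bigcup_n\mathcal B_n=\mathcal B$.

The next lemma is a zero-one law relative to $I_n$: information that is invariant under changes of representatives outside $I_n$ depends, generically, only on the coordinates in $I_n$.

\begin{lemma}\label{lem:zeroone}
Let $p$ be $I_n$-basic and let $\rho$ be a Baire measurable map from $Y^*$ to a standard Borel space such that for each $h\in H_n^{\mathrm{fin}}$, $\rho(hy)=\rho(y)$ for generic $y\in p$. Let $\gamma$ be a homeomorphism of $Y$ that fixes $I_n$ and preserves $Y^*$. Then $\rho(\gamma y)=\rho(y)$ for generic $y\in p$.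
\end{lemma}

\begin{proof}
Fix countably many Borel sets that separate the points of the target. Let $Z$ be one of them and $C=\rho^{-1}(Z)\cap p$; it suffices to show that $\gamma C\,\triangle\,C$ is meager. Let $O$ be the regular open set with $O\,\triangle\,C$ meager. For $h\in H_n^{\mathrm{fin}}$ we have $hp=p$ and, by hypothesis, $hC\,\triangle\,C$ is meager; $hO$ is regular open, so $hO=O$ by (B2). Let $y\in O$ and $z{\restriction}I_n=y{\restriction}I_n$. Choose a cylinder $q$ with $y\in q\subset O$. For each of the finitely many $\iota\notin I_n$ on which $q$ imposes conditions, choose $h_\iota\in\Lambda_\iota$ such that $h_\iota z_\iota$ agrees with $y_\iota$ at the finitely many prescribed positions, and let $h_\iota$ be trivial for the other $\iota$. Then $h\in H_n^{\mathrm{fin}}$ and $hz\in q\subset O$, so $z\in h^{-1}O=O$. Thus membership in $O$ depends only on $y{\restriction}I_n$, and $\gamma O=O$. Since $\gamma$ is a homeomorphism, $\gamma C$ differs from $\gamma O=O$, and hence from $C$, by a meager set.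
\end{proof}

\subsection*{Type systems}
We treat the targets $\mathrm{FREF}$ and $E_{G,X}$ together by isolating what a back-and-forth argument needs: a notion $\equiv$ of ``isomorphism of structures with named tuples'', and a concrete invariant $\tau$ playing the part of the quantifier-free type.

\begin{definition}\label{def:types}
A \emph{type system} consists, for each $l\in\omega$, of an analytic equivalence relation $\equiv$ on $Y^*\times\omega^l$ and a Borel map $\tau$ from $Y^*\times\omega^l$ to a standard Borel space, such that
\begin{enumerate}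
\item[(i)] if $y\,R\,y'$, then $(y,\emptyset)\equiv(y',\emptyset)$;
\item[(ii)] if $(y,\bar a)\equiv(y',\bar a')$, then for every $b$ there is $b'$ with $(y,\bar ab)\equiv(y',\bar a'b')$;
\item[(iii)] $\tau$ is $\equiv$-invariant;
\item[(iv)] if $(a_i)_{i\in\omega}$ and $(a'_i)_{i\in\omega}$ each enumerate $\omega$, possibly with repetitions, and $\tau(y,a_0\cdots a_{l-1})=\tau(y',a'_0\cdots a'_{l-1})$ for all $l$, then $(y,\emptyset)\equiv(y',\emptyset)$.
\end{enumerate}
\end{definition}

\begin{example}\label{ex:A}
Let $f$ be a Borel homomorphism from $R$ to $\Psi\in L_{\omega_1\omega}$. Put $(y,\bar a)\equiv(y',\bar a')$ iff $(f(y),\bar a)\cong(f(y'),\bar a')$, and let $\tau(y,\bar a)$ be the quantifier-free type, with equality, of $\bar a$ in $f(y)$. The relation is analytic, being defined by an existential quantifier over permutations of $\omega$. For (ii) let $b'$ be the image of $b$ under an isomorphism; in (iv) the map $a_i\mapsto a'_i$ is an isomorphism $f(y)\to f(y')$.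
\end{example}

\begin{example}\label{ex:B}
Let $f$ be a Borel homomorphism from $R$ to $E_{G,X}$. Write $x_u(y)=f(y)_u$, $x_{\bar u}(y)=(x_{u_i}(y))_{i<l}\in X^l$ and $A(y)=\{x_u(y):u\in\omega\}$. Put $(y,\bar u)\equiv(y',\bar u')$ iff some $g\in G$ satisfies $g\cdot A(y)=A(y')$ and $g\cdot x_{\bar u}(y)=x_{\bar u'}(y')$. This is analytic; (i) is the hypothesis on $f$, and for (ii) choose $b'$ with $x_{b'}(y')=g\cdot x_b(y)$. Let $\tau(y,\bar u)$ be the orbit $G\cdot x_{\bar u}(y)$, a point of the Polish space of nonempty compact subsets of $X^l$ with the Vietoris topology, which is generated by the conditions $L\subset O$ and $L\cap O\neq\emptyset$ for $O$ open. The map $x\mapsto G\cdot x$ is continuous: if $G\cdot x\subset O$, then $G\cdot x'\subset O$ for $x'$ near $x$ by compactness of $G$, and if $g\cdot x\in O$, then $g\cdot x'\in O$ for $x'$ near $x$. So $\tau$ is Borel, and (iii) holds. For (iv), the sets $\{g:g\cdot x_{a_i}(y)=x_{a'_i}(y')\text{ for all }i<l\}$ are nonempty, compact and decreasing in $l$; any $g$ in their intersection satisfies $g\cdot A(y)=A(y')$. Compactness of $G$ is used twice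 here, commutativity not at all.
\end{example}

\subsection*{Supports}
Fix a type system.

\begin{definition}
A pair $(p,n)$ is a \emph{support} of $\bar a$ if $p$ is $I_n$-basic and for every $h\in H_n^{\mathrm{fin}}$, $(hy,\bar a)\equiv(y,\bar a)$ for generic $y\in p$. For $w\in S$, a support $(p,n)$ of $\bar a$ is \emph{$w$-strong} if for every $m\geq n$, $(w^{(m)}y,\bar a)\equiv(y,\bar a)$ for generic $y\in p$.
\end{definition}

Both notions are \emph{monotone}: if $p'\subset p$ is $I_{n'}$-basic and $n'\geq n$, then $(p',n')$ inherits the property from $(p,n)$. By (iii) and Lemma~\ref{lem:zeroone},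
\begin{equation}\label{eq:tau}
\begin{array}{l}\text{if $(p,n)$ is a support of $\bar a$ and $\gamma$ is a homeomorphism fixing $I_n$ and}\\ \text{preserving $Y^*$, then $\tau(\gamma y,\bar a)=\tau(y,\bar a)$ for generic $y\in p$.}\end{array}
\end{equation}

Supports always exist. For fixed $y$, each $h\in H$ moves $\bar a$ to one of countably many tuples $\bar b$ over $y$. This is why we work with the Polish group $H$ and not only with the countable group $H_0^{\mathrm{fin}}$: by Baire category in $H$, one $\bar b$ serves most of a coset of some $H_n$.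

\begin{lemma}\label{lem:support}
For each $\bar a$, every nonempty open set contains some $p$ such that $(p,n)$ is a support of $\bar a$ for some $n$.
\end{lemma}

\begin{proof}
Let $Q=\{(h,y)\in H\times Y^*:(hy,\bar a)\equiv(y,\bar a)\}$, an analytic set, and let $B_n$ be the set of $y\in Y^*$ such that $Q_y$ is comeager in $H_n$. Since $H_{n+1}$ is open in $H_n$, $B_n\subset B_{n+1}$.

\emph{$B_n$ has the BP.} Write $Q=O\,\triangle\,M$ with $O$ open and $M$ meager. By (B3), $M_y$ is meager in $H$ for generic $y$, and for such $y\in Y^*$ we have $y\in B_n$ iff $O_y$ meets every nonempty basic open subset of $H_n$. The latter is a $G_\delta$ condition on $y$.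

\emph{$B=\bigcup_nB_n$ is comeager.} Fix $y\in Y^*$ and let $H_{\bar b}=\{h\in H:(hy,\bar a)\equiv(y,\bar b)\}$, an analytic set. Since $hy\,R\,y$, (i) and (ii) give $H=\bigcup_{\bar b}H_{\bar b}$. Let $O_{\bar b}$ be the union of all open sets in which $H_{\bar b}$ is comeager; $H_{\bar b}$ is comeager in $O_{\bar b}$ by second countability. In any nonempty open subset of $H$ some $H_{\bar b}$ is nonmeager, so $\bigcup_{\bar b}O_{\bar b}$ is dense by (B1). Hence for generic $h\in H$ there is $\bar b$ with $h\in O_{\bar b}\cap H_{\bar b}$. For such $h$ choose $n$ with $H_nh\subset O_{\bar b}$. For comeagerly many $h'\in H_n$ we have $h'h\in H_{\bar b}$, that is, $(h'hy,\bar a)\equiv(y,\bar b)\equiv(hy,\bar a)$; so $hy\in B_n$. Thus for every $y\in Y^*$, $hy\in B$ for generic $h$. The homeomorphism $(h,y)\mapsto(h,hy)$ of $H\times Y$ maps $E=\{(h,y):hy\in B\}$ onto $H\times B$. So $E$ has the BP, $E$ is comeager by (B3), $H\times B$ is comeager, and $B$ is comeager by (B3) again.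

\emph{Conclusion.} Let $V$ be nonempty and open. By (B1) some $B_n$ is comeager in a nonempty open subset of $V$, which contains a cylinder $p\in\mathcal B_N$ with $N\geq n$; and $B_N$ is comeager in $p$. Let $h\in H_N^{\mathrm{fin}}$. As $hp=p$, both $y$ and $hy$ lie in $B_N$ for generic $y\in p$. For such $y$, comeagerly many $h'\in H_N$ satisfy $(h'hy,\bar a)\equiv(hy,\bar a)$; and comeagerly many satisfy $(h'hy,\bar a)\equiv(y,\bar a)$, because $h'\mapsto h'h$ is a homeomorphism of $H_N$. Any $h'$ with both properties gives $(hy,\bar a)\equiv(y,\bar a)$.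
\end{proof}

\subsection*{Transfer}
By \eqref{eq:tau}, a tuple with support $(p,n)$ has the same $\tau$-type over $y$, over $w^{(m)}y$ for $m\geq n$, and over $\hat w_ny$. This comes for free because $\tau$ takes values in a standard Borel space. The $\equiv$-class of $(y,\bar a)$ is not such a value, and a support need not be $w$-strong; Example~\ref{ex:cocycle}(b) exhibits one that is not, in a situation where the conclusion of the next lemma fails. Strong supports are what the back-and-forth needs: each new element enlarges the support from $n$ to some $n'$, and the translations $w^{(n)},\dots,w^{(n'-1)}$ must then be added or removed without disturbing the tuple already chosen.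

\begin{lemma}[Transfer]\label{lem:transfer}
Let $w\in S$. Suppose that for every $\bar a$, every nonempty open set contains some $p$ such that $(p,n)$ is a $w$-strong support of $\bar a$ for some $n$. Then $(y,\emptyset)\equiv(\hat w_0y,\emptyset)$ for generic $y\in Y$.
\end{lemma}

\begin{proof}
Call $(q,n)$ \emph{good for $\bar c$} if it is a $w$-strong support of $\bar c$ and $q\in\mathcal B_n$. By hypothesis and monotonicity, for each $\bar c$ the union of the $q$ with some $(q,n)$ good for $\bar c$ is dense and open, and if $(q,n)$ is good, so is $(q,n')$ for $n'\geq n$. The maps $w^{(m)}$ and $\hat w_n$ commute, preserve $Y^*$, and satisfy $\hat w_n=w^{(n)}\cdots w^{(n'-1)}\hat w_{n'}$ for $n\leq n'$. There are countably many triples $(\bar c,q,n)$, so by \eqref{eq:tau} and (B4) there is a comeager $C\subset Y^*$, invariant under all $w^{(m)}$ and $\hat w_n$, such that for all $z\in C$ and $\bar c$: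
\begin{enumerate}
\item[(c1)] for every $n$ there is $(q',n')$ good for $\bar c$ with $z\in q'$ and $n'\geq n$;
\item[(c2)] if $(q,n)$ is good for $\bar c$ and $z\in q$, then $\tau(\hat w_nz,\bar c)=\tau(z,\bar c)$, and $(w^{(m)}z,\bar c)\equiv(z,\bar c)$ for all $m\geq n$.
\end{enumerate}
For $m\geq n$ the map $w^{(m)}$ preserves $q\cap C$, so (c2) can be iterated:
\begin{enumerate}
\item[(c3)] if $(q,n)$ is good for $\bar c$, $z\in q\cap C$ and $n'\geq n$, then $(w^{(n)}\cdots w^{(n'-1)}z,\bar c)\equiv(z,\bar c)$.
\end{enumerate}

Fix $y\in C$ and $y'=\hat w_0y$. Let $\mathcal I$ be the set of pairs $(\bar a,\bar a')$ for which there are a tuple $\bar c$, a pair $(q,n)$ good for $\bar c$ and a point $z\in q\cap C$ with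
\[
(y,\bar a)\equiv(z,\bar c),\qquad(y',\bar a')\equiv(\hat w_nz,\bar c).
\]
So $y$ and $y'$ are replaced by two points that agree on $I_n$, over which $\bar a$ and $\bar a'$ become the same tuple $\bar c$, supported on $I_n$. By (iii) and (c2), $\tau(y,\bar a)=\tau(z,\bar c)=\tau(\hat w_nz,\bar c)=\tau(y',\bar a')$. The pair $(\emptyset,\emptyset)$ is in $\mathcal I$ via $z=y$ and $(q,n)=(Y,0)$, which is good for $\emptyset$ by (i). Let $(\bar a,\bar a')\in\mathcal I$ via $\bar c,(q,n),z$.

\emph{Forth.} Given $b$, choose $d$ with $(y,\bar ab)\equiv(z,\bar cd)$ by (ii), and by (c1) a pair $(q',n')$ good for $\bar cd$ with $z\in q'$, $n'\geq n$. The point $\hat w_{n'}z$ lies in $q\cap C$, since $\hat w_{n'}$ fixes $I_n$. By (c3), $(\hat w_nz,\bar c)=(w^{(n)}\cdots w^{(n'-1)}\hat w_{n'}z,\bar c)\equiv(\hat w_{n'}z,\bar c)$. So $(\hat w_{n'}z,\bar c)\equiv(y',\bar a')$, and (ii) gives $b'$ with $(y',\bar a'b')\equiv(\hat w_{n'}z,\bar cd)$. Then $(\bar ab,\bar a'b')\in\mathcal I$ via $\bar cd,(q',n'),z$.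

\emph{Back.} Given $b'$, choose $d$ with $(y',\bar a'b')\equiv(\hat w_nz,\bar cd)$, and by (c1) a pair $(q',n')$ good for $\bar cd$ with $\hat w_nz\in q'$, $n'\geq n$. Let $z_1=w^{(n)}\cdots w^{(n'-1)}z\in C$. Then $\hat w_{n'}z_1=\hat w_nz\in q'$, and $\hat w_{n'}$ fixes $I_{n'}$, so $z_1\in q'$. By (c3), $(z_1,\bar c)\equiv(z,\bar c)\equiv(y,\bar a)$, and (ii) gives $b$ with $(y,\bar ab)\equiv(z_1,\bar cd)$. Then $(\bar ab,\bar a'b')\in\mathcal I$ via $\bar cd,(q',n'),z_1$.

Alternating the two steps, with $a_{2i}=i$ and $a'_{2i+1}=i$, we obtain enumerations of $\omega$ whose initial segments form pairs in $\mathcal I$, and (iv) yields $(y,\emptyset)\equiv(y',\emptyset)$.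
\end{proof}

\section{Targets with finite refining equivalence relations}\label{sec:fref}

We carry out the argument of Section~\ref{sec:three} for an arbitrary group and arbitrary tuples. It has three ingredients: gluing, a fact on chains of subgroups that replaces the count ``three does not fit into two'', and the symmetry supplied by Lemma~\ref{lem:zeroone}.

\begin{lemma}[Gluing]\label{lem:glue}
Let $M,M'$ be countable models of $\mathrm{FREF}$ and $\bar a,\bar a'$ nonempty tuples of the same length, with $a_i=a_j\iff a'_i=a'_j$ and $|a_i/E_\infty|=|a'_i/E_\infty|$ for all $i,j$. If for every $l$ there is an isomorphism $\phi_l:M\to M'$ with $\phi_l(a_i/E_l)=a'_i/E_l$ for all $i$, then $(M,\bar a)\cong(M',\bar a')$.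
\end{lemma}

\begin{proof}
The maps $\phi_l$ show that $a_i\,E_l\,a_j\iff a'_i\,E_l\,a'_j$ for all $l$, and hence also for $l=\infty$. For $b\in M$ the set of $l$ such that $b\,E_l\,a_i$ for some $i$ is an initial segment of $\omega$ containing $0$. Let $O_l$ be the set of $b$ for which it has maximum $l$, and $O_\infty$ the set of $b$ for which it is $\omega$. As $\bar a$ is finite, $O_\infty=\bigcup_ia_i/E_\infty$. So $M$ is the disjoint union of $O_\infty$ and the sets $O_l=\bigcup_ia_i/E_l\setminus\bigcup_ia_i/E_{l+1}$. Define $O'_l,O'_\infty$ in $M'$ likewise. The isomorphism $\phi_{l+1}$ maps $a_i/E_{l+1}$ onto $a'_i/E_{l+1}$, hence $a_i/E_l$ onto $a'_i/E_l$, hence $O_l$ onto $O'_l$. Let $\psi$ be $\phi_{l+1}$ on $O_l$, and on $O_\infty$ a bijection onto $O'_\infty$ that maps $a_i$ to $a'_i$ and $a_i/E_\infty$ onto $a'_i/E_\infty$; it exists by the hypotheses on equality and sizes. Then $\psi$ is a bijection $M\to M'$.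

We check that $b\,E_r\,c\iff\psi(b)\,E_r\,\psi(c)$. If $b,c\in O_l$ with $l<\infty$, both are mapped by $\phi_{l+1}$. If $b\in a_i/E_\infty$ and $c\in a_j/E_\infty$, the two sides are equivalent to $a_i\,E_r\,a_j$ and $a'_i\,E_r\,a'_j$. Let $b\in O_l$ and $c\in O_{l'}$ with $l<l'\leq\infty$. There is $j$ with $c\,E_{l'}\,a_j$, and then $\psi(c)\,E_{l'}\,a'_j$; in particular $c\,E_{l+1}\,a_j$ and $\psi(c)\,E_{l+1}\,a'_j$. If $r\geq l+1$, then $b\,E_r\,c$ would give $b\,E_{l+1}\,a_j$, contrary to $b\in O_l$; and $\psi(b)\,E_r\,\psi(c)$ fails for the same reason, as $\psi(b)\in O'_l$. If $r\leq l$, then, using $\phi_{l+1}(a_j)\,E_{l+1}\,a'_j$,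
\[
b\,E_r\,c\iff b\,E_r\,a_j\iff\phi_{l+1}(b)\,E_r\,\phi_{l+1}(a_j)\iff\psi(b)\,E_r\,a'_j\iff\psi(b)\,E_r\,\psi(c).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:chain}
If $S=T_0\geq T_1\geq\dots\geq T_d$ are subgroups with $[T_i:T_{i+1}]\leq2$, then $T_d$ contains a normal subgroup of $S$ of $2$-power index.
\end{lemma}

\begin{proof}
The left cosets of the $T_i$ form a finite rooted tree $\bigsqcup_{i\leq d}S/T_i$ of height $d$ in which each node has at most two children. The automorphism group of such a tree is a $2$-group, by induction on the height: an automorphism that is trivial below the top level can only exchange siblings on the top level, so the kernel of restriction to the lower levels is a product of copies of $\mathbb Z/2$. The group $S$ acts on the tree by left multiplication. The kernel of the action is normal of $2$-power index and fixes the node $T_d$, so it is contained in $T_d$.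
\end{proof}

\begin{proposition}\label{prop:fref}
Let $f$ be a Borel homomorphism from $R_{S,\ell}$ to $\mathrm{FREF}$, and let $w\in S$. Suppose that either
\begin{enumerate}
\item[($\alpha$)] $w$ lies in every finite-index subgroup of $S$; or
\item[($\beta$)] $f$ takes values in $\mathrm{Mod}_\omega(\mathrm{REF})$ and $w$ lies in every normal subgroup of $S$ of $2$-power index.
\end{enumerate}
Then $f(y)\cong f(\hat w_0y)$ for generic $y$. Hence $R_{S,\ell}\not\leq_B\mathrm{FREF}$ if $S$ is not residually finite, and $R_{S,\ell}\not\leq_B\mathrm{REF}$ if $S$ is not residually a finite $2$-group.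
\end{proposition}

\begin{proof}
Use the type system of Example~\ref{ex:A}. By Lemmas~\ref{lem:support} and~\ref{lem:transfer} it suffices to show that every support is $w$-strong. Let $(p,n)$ be a support of $\bar a=(a_1,\dots,a_t)$ and fix $m\geq n$. For $t=0$ the claim is (i), so let $t\geq1$. For $y\in Y^*$ and $s\in S$ put $M^y_s=f(s^{(m)}y)$; these models are all isomorphic to $M^y_1=f(y)$. For $e=(l_1,\dots,l_t)\in\omega^t$ and $s,s'\in S$ put $s\sim^y_es'$ if some isomorphism $M^y_s\to M^y_{s'}$ maps $a_i/E_{l_i}$ onto $a_i/E_{l_i}$ for all $i$.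

\emph{Step 1: symmetry.} For fixed $e,s,s'$ the condition $s\sim^y_es'$ is analytic in $y$, so $y\mapsto{\sim^y_e}\in2^{S\times S}$ is Baire measurable by (B1). Let $h\in H_n^{\mathrm{fin}}$ and $s\in S$. Then $s^{(m)}hy=h's^{(m)}y$, where $h'_{(m,j)}=h_{(m,s^{-1}j)}$ and $h'_\iota=h_\iota$ for the other $\iota$; and $h'\in H_n^{\mathrm{fin}}$ because no $(m,j)$ lies in $I_n$. The set of $z\in p$ with $(h'z,\bar a)\equiv(z,\bar a)$ is comeager in $p$, and $s^{(m)}$ is a homeomorphism of $p$. So for generic $y\in p$, $(M^{hy}_s,\bar a)\cong(M^y_s,\bar a)$ for all $s\in S$, and therefore ${\sim^{hy}_e}={\sim^y_e}$. By Lemma~\ref{lem:zeroone} with $\gamma=\pi^{(m)}$, for generic $y\in p$ we have ${\sim_e^{\pi^{(m)}y}}={\sim^y_e}$ for all $\pi\in S$ and all $e$. Fix such a $y$ and omit it from the notation. Since $M^{\pi^{(m)}y}_s=M^y_{s\pi}$, this says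
\[
s\sim_es'\iff s\pi\sim_es'\pi\qquad(s,s',\pi\in S),
\]
which is \eqref{eq:shift} for general $S$. Consequently $S_e=\{s:s\sim_e1\}$ is a subgroup: if $s,s'\in S_e$, then $ss'\sim_es'\sim_e1$ and $1\sim_es^{-1}$. Also $s\sim_es'$ iff $ss'^{-1}\in S_e$, so the $\sim_e$-classes are the right cosets of $S_e$.

\emph{Step 2: $w\in S_e$ for all $e$.} Choose isomorphisms $\psi_s:M_s\to M_1$. The sequence $(\psi_s(a_i/E_{l_i}))_i$ takes finitely many values, because each $E_{l_i}$ has finitely many classes in $M_1$; if $s,s'$ give the same value, then $\psi_{s'}^{-1}\psi_s$ witnesses $s\sim_es'$. So $S_e$ has finite index, which settles case ($\alpha$). In case ($\beta$) let $e'$ arise from $e$ by increasing one entry $l_i$ by $1$. An isomorphism respecting $a_i/E_{l_i+1}$ respects $a_i/E_{l_i}$, so $S_{e'}\leq S_e$. For $s\in S_e$ let $\psi_s:M_s\to M_1$ witness $s\sim_e1$. It maps $a_i/E_{l_i+1}$ to one of the two $E_{l_i+1}$-classes inside $a_i/E_{l_i}$, and two elements $s,s'$ with the same value satisfy $s\sim_{e'}s'$. So $[S_e:S_{e'}]\leq2$. As $E_0$ has one class, $S_{(0,\dots,0)}=S$. Raising the entries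 one at a time from $(0,\dots,0)$ to $e$ gives a chain as in Lemma~\ref{lem:chain} ending in $S_e$, and so $w\in S_e$.

\emph{Step 3: gluing.} Taking $e=(l,\dots,l)$, for generic $y\in p$ and all $l$ there is an isomorphism $f(w^{(m)}y)\to f(y)$ mapping $a_i/E_l$ onto $a_i/E_l$ for all $i$. Let $\rho(y)$ be the sequence of sizes $|a_i/E_\infty|$ in $f(y)$. It is Borel in $y$ and depends only on the $\equiv$-class of $(y,\bar a)$, so Lemma~\ref{lem:zeroone} gives $\rho(w^{(m)}y)=\rho(y)$ for generic $y\in p$. Lemma~\ref{lem:glue}, with $\bar a'=\bar a$, gives $(w^{(m)}y,\bar a)\equiv(y,\bar a)$. So $(p,n)$ is $w$-strong.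

For the last sentence, if $S$ is not residually finite, some $w\neq1$ lies in every normal subgroup of finite index, and hence satisfies ($\alpha$), since a finite-index subgroup $T$ contains the kernel of the action of $S$ on $S/T$. If $S$ is not residually a finite $2$-group, some $w\neq1$ is as in ($\beta$). In either case a reduction $f$ would contradict Lemma~\ref{lem:inequiv}.
\end{proof}

\section{Targets given by compact abelian groups}\label{sec:abelian}

Let $G$ be a compact metrizable abelian group, written additively, $X$ a Polish $G$-space, and $f$ a Borel homomorphism from $R=R_{S,\ell}$ to $E_{G,X}$. We use the type system of Example~\ref{ex:B}. Fix a tuple $\bar u$ and write $x(y)=x_{\bar u}(y)$.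

\subsection*{The discrepancy}
Suppose that $y\,R\,y'$ and $\tau(y,\bar u)=\tau(y',\bar u)$; call such $y,y'$ \emph{matched}. Then one element of $G$ moves $A(y)$ to $A(y')$ and another moves $x(y)$ to $x(y')$, while $(y,\bar u)\equiv(y',\bar u)$ requires a single element to do both. Because $G$ is abelian, the failure is measured by an element of a group. Let $L(y)=\mathrm{Stab}(A(y))+\mathrm{Stab}(x(y))$, a subgroup of $G$, where $\mathrm{Stab}(A(y))$ is the setwise stabilizer; we regard $G/L(y)$ as an abstract group. For matched $y,y'$ let
\[
\partial(y,y')=g'-g+L(y)\in G/L(y),\qquad\text{where }g\cdot A(y)=A(y')\text{ and }g'\cdot x(y)=x(y').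
\]
This is well defined, since $g$ is determined modulo $\mathrm{Stab}(A(y))$ and $g'$ modulo $\mathrm{Stab}(x(y))$.

\begin{lemma}\label{lem:disc}
Let $y,y',y''$ be pairwise matched. Then $L(y')=L(y)$; $\partial(y,y'')=\partial(y,y')+\partial(y',y'')$; and $\partial(y,y')=0$ iff $(y,\bar u)\equiv(y',\bar u)$.
\end{lemma}

\begin{proof}
In an abelian group, points of one orbit have the same stabilizer; this gives the first claim. If $g,g'$ serve for $(y,y')$ and $g_1,g_1'$ for $(y',y'')$, then $g+g_1$, $g'+g'_1$ serve for $(y,y'')$. If $g'-g=a+b$ with $a\in\mathrm{Stab}(A(y))$ and $b\in\mathrm{Stab}(x(y))$, then $g+a=g'-b$ moves $A(y)$ to $A(y')$ and $x(y)$ to $x(y')$; conversely, if one element does both, take $g=g'$.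
\end{proof}

For a support $(p,n)$ of $\bar u$, generic $y\in p$ and $m\geq n$, consider $s\mapsto\partial(y,s^{(m)}y)$. If this map were a homomorphism $S\to G/L(y)$, it would vanish on commutators, and the support would be $w$-strong for $w\in[S,S]$. Lemma~\ref{lem:disc} gives only the cocycle identity $\partial(y,(ss')^{(m)}y)=\partial(y,s'^{(m)}y)+\partial(s'^{(m)}y,s^{(m)}s'^{(m)}y)$, in which the second term is evaluated at the moved point. The two codings into $K$ show both possibilities.

\begin{example}\label{ex:cocycle}
Let $G=2^\omega$, $X=\mathbb X$, and let $f(y)$ enumerate the set $A(y)$ of one of the proofs in Section~\ref{sec:codeK}. Points $\mathrm{II}(v)$ have trivial stabilizer.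

(a) Proposition~\ref{prop:Komega}, with $u$ the index such that $x_u(y)=\mathrm{II}(0)$. There $g\cdot A(y)=A(y')$ iff $g$ is the witness. So $L(y)=0$, and for $k\in\bigoplus S$ we have $k\cdot A(y)=A(ky)$, $x_u(ky)=x_u(y)$, and $\partial(y,ky)=-k=k$. This is a homomorphism in $k$.

(b) Proposition~\ref{prop:K0}, with $u$ the index such that $x_u(y)=\mathrm{II}(r_{\cdot,1})$. An element $g$ stabilizes $A(y)$ iff all $g_m\in\Lambda$ and $g\in\bigoplus_mZ_m$, so $L(y)=\bigoplus_m\Lambda$. For $h\in H_0^{\mathrm{fin}}$ we have $A(hy)=A(y)$, and $(h_{(m,1)})_m\in L(y)$ moves $x_u(y)$ to $x_u(hy)$; so $(Y,0)$ is a support of $u$. For $s\in S$, the proof of Proposition~\ref{prop:K0} gives $A(s^{(m)}y)=A(y)$, so $\partial(y,s^{(m)}y)$ is the class of the element of $G$ with $m$th coordinate $r_{m,s^{-1}}-r_{m,1}$ and other coordinates $0$. For $s\neq1$ it is nonzero at every $y\in Y^*$. So $u$ has no $w$-strong support for any $w\neq1$, and if $S$ has an element with $s^2\neq1$, the cocycle is not a homomorphism.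
\end{example}

So the hypothesis $\ell=\omega$ in the next proposition cannot be dropped. It is used as follows. Let $\theta$ translate $r$ by the coordinate $\delta_n$ of $y$ itself. Changing $\delta_n$ to $k\delta_n$, with $k\in\bigoplus S$, is a change of representative that $\bar u$ does not notice, and it changes the translated $r$ by $k$. So the discrepancy of $k$ at $\theta y$ is a difference of two discrepancies of $\theta$. The discrepancy of $\theta$ at $y$ can in turn be read off from the $\tau$-type of a longer tuple $\bar u\bar v$ over $y$; this tuple has a support, so its type is insensitive to far-away translations. This removes the dependence on the moved point.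

\begin{proposition}\label{prop:abelian}
Let $f$ be a Borel homomorphism from $R_{S,\omega}$ to $E_{G,X}$. Let $w\in[S,S]$; or let $G$ have exponent dividing $e$ and let $w$ lie in the subgroup of $S$ generated by commutators and $e$-th powers. Then $f(y)\,E_{G,X}\,f(\hat w_0y)$ for generic $y$. Hence $R_{S,\omega}\not\leq_BE_{G,X}$ if such a $w\neq1$ exists.
\end{proposition}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:transfer}; the last sentence then follows from Lemma~\ref{lem:inequiv}. Let $\bar u$ be a tuple and $V$ a nonempty open set. By Lemma~\ref{lem:support} let $(p,n)$ be a support of $\bar u$ with $p\subset V$.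

\emph{The maps.} Let $S_{\geq N}=\{k\in\bigoplus S:k(m)=1\text{ for }m<N\}$. For $y=(\delta,r)$ let $\delta_n^+\in S^\omega$ be $\delta_n$ with the values at $m<n$ replaced by $1$, and let $\theta y=(\delta,\delta_n^+r)$. This is a homeomorphism of $Y$, with inverse $(\delta,r)\mapsto(\delta,(\delta_n^+)^{-1}r)$; continuity holds because each $\delta_n(m)$ is locally constant. It fixes $I_n$ and preserves $Y^*$, and $\theta y\,R\,y$ by \eqref{eq:witness}, since $\delta_n^+\in\Delta(\delta)$. For $k\in S_{\geq n}$ let $\varepsilon_k$ replace $\delta_n$ by $k\delta_n$ and leave all other coordinates unchanged. As the index $n$ is not in $I_n$, $\varepsilon_k\in H_n^{\mathrm{fin}}$. Since $(k\delta_n)^+=k\delta_n^+$, and since $k'$ acts only on $r$ and $\varepsilon_k$ only on $\delta$,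
\begin{equation}\label{eq:comm}
\theta\varepsilon_k=\varepsilon_k\,k\,\theta,\qquad\varepsilon_kk'=k'\varepsilon_k\qquad(k,k'\in S_{\geq n}).
\end{equation}
Let $\Gamma$ be the countable group of homeomorphisms generated by $\theta$, $S_{\geq n}$ and $H_n^{\mathrm{fin}}$. Every $\gamma\in\Gamma$ fixes $I_n$, preserves $Y^*$, and satisfies $\gamma y\,R\,y$ on $Y^*$. By \eqref{eq:tau} and (B4) there is a $\Gamma$-invariant set $C_0\subset p\cap Y^*$, comeager in $p$, such that for $y\in C_0$ we have $\tau(\gamma y,\bar u)=\tau(y,\bar u)$ for all $\gamma\in\Gamma$ and $(hy,\bar u)\equiv(y,\bar u)$ for all $h\in H_n^{\mathrm{fin}}$. Thus any two points of a $\Gamma$-orbit in $C_0$ are matched, $L$ is constant on the orbit, and $\partial(y,hy)=0$ for $h\in H_n^{\mathrm{fin}}$. Put $\sigma(y)=\partial(y,\theta y)$ for $y\in C_0$.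

\emph{Step 1: for $y\in C_0$ and $k\in S_{\geq n}$, $\partial(\theta y,k\theta y)=\sigma(\varepsilon_ky)-\sigma(y)$.} Compute $\partial(y,\theta\varepsilon_ky)$ in two ways, using \eqref{eq:comm} and Lemma~\ref{lem:disc}:
\begin{align*}
\partial(y,\theta\varepsilon_ky)&=\partial(y,\varepsilon_ky)+\partial(\varepsilon_ky,\theta\varepsilon_ky)=0+\sigma(\varepsilon_ky),\\
\partial(y,\varepsilon_kk\theta y)&=\partial(y,\theta y)+\partial(\theta y,k\theta y)+\partial(k\theta y,\varepsilon_kk\theta y)=\sigma(y)+\partial(\theta y,k\theta y)+0.
\end{align*}

\emph{Step 2: there are a cylinder $q\subset p$ and $N>n$ such that $kq=q=\varepsilon_kq$ for $k\in S_{\geq N}$, and $\sigma(k'y)=\sigma(y)$ for $k'\in S_{\geq N}$ and generic $y\in q$.} For $y\in C_0$, (i) and (ii) give $\bar v$ with $(\theta y,\bar u)\equiv(y,\bar v)$. For fixed $\bar v$ this condition is analytic in $y$, so by (B1) there are $\bar v$ and a nonempty open $q_0\subset p$ such that it holds for generic $y\in q_0$. By Lemma~\ref{lem:support} and monotonicity there is a support $(q,N)$ of $\bar u\bar v$ with $q\subset q_0$ a cylinder, $N>n$,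 and $N>m$ for every value $\delta_i(m)$ prescribed by $q$. Each $k\in S_{\geq N}$ fixes $I_N$, so $kq=q$; and $\varepsilon_kq=q$ because $\varepsilon_k$ does not change $\delta_n(m)$ for $m<N$. (The map $\varepsilon_k$ does not fix $I_N$, which contains the index $n$; so $\sigma(\varepsilon_ky)$ may well differ from $\sigma(y)$.)

Let $\Sigma(y)=\{\zeta\in G:\zeta\cdot x_{\bar u}(y)=x_{\bar v}(y)\}$. For generic $y\in q$ we have $y\in C_0$ and there is $g$ with $g\cdot A(y)=A(\theta y)$ and $g\cdot x_{\bar v}(y)=x(\theta y)$. Then $x_{\bar v}(y)\in G\cdot x(\theta y)=G\cdot x(y)$, so $\Sigma(y)\neq\emptyset$. For $\zeta\in\Sigma(y)$ we have $(g+\zeta)\cdot x(y)=g\cdot x_{\bar v}(y)=x(\theta y)$, so $\sigma(y)=(g+\zeta)-g+L(y)=\zeta+L(y)$. As $G$ is abelian, $\Sigma(y)$ does not change when $x_{\bar u}(y)$ and $x_{\bar v}(y)$ are moved by the same element of $G$; so it depends only on $\tau(y,\bar u\bar v)$. By \eqref{eq:tau} for the support $(q,N)$, $\Sigma(k'y)=\Sigma(y)$ for $k'\in S_{\geq N}$ and generic $y\in q$. Since $k'y$ is also generic in $q$ and $L(k'y)=L(y)$, we get $\sigma(k'y)=\zeta+L(y)=\sigma(y)$.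

\emph{Step 3: the homomorphism.} By (B4) there is $C_1\subset q\cap C_0$, comeager in $q$ and invariant under all $k$ and $\varepsilon_k$ with $k\in S_{\geq N}$, such that $\sigma(k'y)=\sigma(y)$ for all $y\in C_1$, $k'\in S_{\geq N}$. Let $y\in C_1$, $y_1=\theta y$ and $k,k'\in S_{\geq N}$. Step 1 at the points $k'y$ and $y$, \eqref{eq:comm}, and $\varepsilon_ky\in C_1$ give
\[
\partial(\theta k'y,k\theta k'y)=\sigma(k'\varepsilon_ky)-\sigma(k'y)=\sigma(\varepsilon_ky)-\sigma(y)=\partial(y_1,ky_1).
\]
Now $\theta k'y=(\delta,\delta_n^+k'r)=k''y_1$ with $k''=\delta_n^+k'(\delta_n^+)^{-1}$. Conjugation preserves the set of coordinates at which an element is nontrivial, so $k''$ runs through $S_{\geq N}$ as $k'$ does. Hence $\partial(k''y_1,kk''y_1)=\partial(y_1,ky_1)$ for all $k,k''\in S_{\geq N}$, and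
\[
\partial(y_1,kk''y_1)=\partial(y_1,k''y_1)+\partial(k''y_1,kk''y_1)=\partial(y_1,k''y_1)+\partial(y_1,ky_1).
\]
So for $m\geq N$ the map $s\mapsto\partial(y_1,s^{(m)}y_1)$ is a homomorphism from $S$ to the abelian group $G/L(y_1)$, whose exponent divides $e$ if that of $G$ does. It vanishes at $w$, and Lemma~\ref{lem:disc} gives $(w^{(m)}y_1,\bar u)\equiv(y_1,\bar u)$.

This holds for all $m\geq N$ and all $y_1\in\theta C_1$, a set comeager in the nonempty open set $\theta q\subset\theta p=p$. Choose a cylinder $q_1\subset\theta q$ and $N_1\geq N$ with $q_1\in\mathcal B_{N_1}$. Then $(q_1,N_1)$ is a support of $\bar u$ by monotonicity, it is $w$-strong, and $q_1\subset V$.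
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
(a) Let $\mathbb Q$ be the additive group of rationals. It has no proper subgroup of finite index: if $T$ has index $i$, then $\mathbb Q=i\mathbb Q\subset T$. So $\mathbb Q$ is not residually finite, and $R_{\mathbb Q,0}\not\leq_B\mathrm{FREF}$ by Proposition~\ref{prop:fref}. By Proposition~\ref{prop:K0}, $R_{\mathbb Q,0}\leq_BK$. Since reductions compose, $K\not\leq_B\mathrm{FREF}$.

(b) Let $\Pi$ be the dihedral group of order $8$, a nonabelian $2$-group. Then $R_{\Pi,\omega}\leq_B\mathrm{REF}$ by Proposition~\ref{prop:REF}, and $R_{\Pi,\omega}\not\leq_BE_{G,X}$ by Proposition~\ref{prop:abelian} with $1\neq w\in[\Pi,\Pi]$. So $\mathrm{REF}\not\leq_BE_{G,X}$. The last clause is Proposition~\ref{prop:Kaction}(a).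

(c) $R_{S,0}\leq_BK$ is Proposition~\ref{prop:K0}. If $s^2=1$ for all $s\in S$, then $R_{S,\omega}\leq_BK$ by Proposition~\ref{prop:Komega}. Otherwise some $w=s^2$ is nontrivial; Proposition~\ref{prop:abelian} with $G=2^\omega$ and $e=2$ gives $R_{S,\omega}\not\leq_BE_{2^\omega,X_K}$, and hence $R_{S,\omega}\not\leq_BK$ by Proposition~\ref{prop:Kaction}(a). The statement on $\mathrm{REF}$ combines Propositions~\ref{prop:REF} and~\ref{prop:fref}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inclusion $\mathrm{Mod}_\omega(\mathrm{REF})\subset\mathrm{Mod}_\omega(\mathrm{FREF})$ is a reduction, so $K\leq_B\mathrm{REF}$ would give $K\leq_B\mathrm{FREF}$, contrary to Theorem~\ref{thm:refined}(a). If $\mathrm{REF}\leq_BK$, then $\mathrm{REF}\leq_BK\leq_BE_{2^\omega,X_K}$, contrary to Theorem~\ref{thm:refined}(b).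
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Potential Cardinality For Countable First-Order Theories},
\texttt{http://rodya-mirov.github.io/pdf/CUNYTalkMarch2016.pdf}.

\end{thebibliography}
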